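# A counterexample to Naimark's Problem in a model without Suslin trees

## 1. The theorem, and its splitting into algebra and trees

**Theorem C.** If ZFC is consistent, then so is ZFC + CH + "there is no Suslin tree" + "there is a counterexample to Naimark's Problem". Such a model is obtained by adding $\aleph_1$ random reals to a model of CH + $(*)$, where $(*)$ is the Abraham–Todorčević dichotomy for P-ideals on $\omega_1$ (stated below).

Let us unpack this. The algebra $\mathcal K(H)$ of compact operators on a Hilbert space $H$, separable or not, has exactly one irreducible representation up to unitary equivalence. Naimark's Problem asks whether this property characterizes the algebras $\mathcal K(H)$. A *counterexample* is a C$^*$-algebra that has exactly one irreducible representation up to unitary equivalence and is not isomorphic to any $\mathcal K(H)$. Akemann and Weaver (2004) showed that $\diamondsuit$ yields a counterexample; Calderón showed that it is relatively consistent with ZFC that there is a counterexample while $\diamondsuit$ fails. A *Suslin tree* is a tree of height $\omega_1$ in which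 every chain and every antichain is countable. For instance, $\omega_1$ with its usual order is not one, because it is an uncountable chain. Question 9.2 of "Can you take Akemann-Weaver's $\diamondsuit$ away?" asks whether there is a model of ZFC with a counterexample to Naimark's Problem but with no Suslin tree. Theorem C says yes, relative to the consistency of ZFC. Since $\diamondsuit$ implies that there is a Suslin tree (a textbook theorem of Jensen), $\diamondsuit$ fails in such a model, so the counterexample must be built from something weaker.

Here is what replaces it. Let $\mu$ be the fair coin measure on $2^{\mathbb N}$, $\mathbb N=\{1,2,\dots\}$. A tree $T\subseteq 2^{<\omega}$ is a set of finite $0$-$1$ sequences closed under initial segments, and $[T]$ is its set of branches. The closed set $[T]$ is the decreasing intersection of the clopen sets $\{s:s|l\in T\}$, so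
$$\mu([T])=\lim_l|T\cap 2^l|\,2^{-l}.\tag{1}$$
An $F_\sigma$ set $\bigcup_n[T_n]$ is *coded in $M$* if $(T_n)_n\in M$. For example, if $T$ consists of all $t$ with $t(j)=0$ for every odd $j$, then $|T\cap2^l|2^{-l}=2^{-\lceil l/2\rceil}$, so $[T]$ is null, and it is coded in every transitive model of a reasonable part of ZFC. ZFC$^-$ is ZFC without Power Set, and $H(\omega_1)$ is the set of hereditarily countable sets.

**Principle (R).** There is a $\subseteq$-increasing sequence $(M_\alpha)_{\alpha<\omega_1}$ of transitive models of ZFC$^-$ with $\alpha\in M_\alpha$ and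

* (R1) $H(\omega_1)\subseteq\bigcup_\alpha M_\alpha$;
* (R2) for every $X\subseteq\omega_1$, the set $\{\alpha:X\cap\alpha\in M_\alpha\}$ is stationary;
* (R3) for every $\beta$ there is $s\in2^{\mathbb N}$ lying in no $\mu$-null $F_\sigma$ set coded in $M_\beta$.

(R2) is a guessing principle: $M_\alpha$ does not single out $X\cap\alpha$, but has it among its elements, and $M_\alpha$ may be uncountable. (R3) says that no $M_\beta$ is too rich.

**Definition.** A *P-ideal* on $\omega_1$ is an ideal $I$ of countable subsets of $\omega_1$ that contains the finite sets and is such that for all $X_n\in I$ ($n\in\omega$) there is $X\in I$ with every $X_n\setminus X$ finite.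

The finite sets form a P-ideal (take $X=\emptyset$), and so do all countable sets. For a non-example, identify $\omega\times\omega$ with a subset of $\omega_1$ and let $I$ consist of the sets that are contained in finitely many columns together with a finite set. If $X_n$ is the $n$-th column, an $X$ as required would meet every column, in fact contain almost all of it, and would not be in $I$.

**$(*)$** *For every P-ideal $I$ of countable subsets of $\omega_1$, either some uncountable $A\subseteq\omega_1$ has all its countable subsets in $I$, or $\omega_1$ is a countable union of sets $A_n$ with $A_n\cap X$ finite for all $X\in I$.*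

For the ideal of all countable sets the first alternative holds with $A=\omega_1$; for the ideal of finite sets the second holds with all $A_n=\omega_1$. The one outside input about $(*)$ is the following. **(AT)** (U. Abraham, S. Todorčević, *Partition properties of $\omega_1$ compatible with CH*, Fund. Math. 152 (1997)): if ZFC is consistent, so is ZFC + CH + $(*)$.

Theorem C follows from two theorems that have nothing to do with each other.

**Theorem A.** CH + (R) implies that there is a counterexample to Naimark's Problem.

**Theorem B.** Assume $(*)$. Then there are no Suslin trees in any forcing extension by a measure algebra (probability algebra).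

Adding $\aleph_1$ random reals to a model of CH + $(*)$ is forcing with a measure algebra, so Theorem B applies; and the random reals, added one after another, provide (R). Sections 2–7 prove Theorem A, Section 8 proves Theorem B, Section 9 puts them together. The construction for Theorem A also gives the following supplement, which Theorem C does not need; it is proved in Section 10.

**Theorem D.** CH + (R) implies: for each $1\le m\le\aleph_0$ there is a unital, simple, nuclear C$^*$-algebra of density $\aleph_1$ with a unique tracial state, in which every finite set is approximately contained in unital copies of $M_{2^n}$, having exactly $m$ irreducible representations up to equivalence. Hence this is consistent with CH + no Suslin tree. No counterexample to Naimark's Problem has density $<2^{\aleph_0}$.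

## 2. Pure states, and small algebras by hand

Every irreducible representation is the GNS representation of a pure state. Write $P(A)$ for the set of pure states of $A$, and $\varphi\sim\psi$ if the GNS representations of $\varphi,\psi\in P(A)$ are equivalent. For a unitary $v$ put $\mathrm{Ad}\,v(a)=vav^*$. For unital $A$, $\varphi\sim\psi$ iff $\varphi=\psi\circ\mathrm{Ad}\,v$ for some unitary $v\in A$. So a unital counterexample is an algebra whose unitary group acts transitively on its pure states and which is infinite-dimensional (if $\mathcal K(H)$ is unital, then $H$ is finite-dimensional). For a unit vector $\zeta$ write $\omega_\zeta$ for its vector state.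

*Commutative algebras.* The pure states of $C_0(X)$ are the points of $X$, pairwise inequivalent. There is one class only for a single point, and then the algebra is $\mathbb C=\mathcal K(\mathbb C)$.

*Finite-dimensional algebras.* $\bigoplus_iM_{n_i}$ has one irreducible representation per summand; uniqueness forces $M_n=\mathcal K(\mathbb C^n)$.

*The algebra $M_{2^\infty}=\bigotimes_{n}M_2$.* It is simple, unital and infinite-dimensional, so it is a candidate, but it has far too many classes. To see this we use a remark that returns often. Suppose $z_m\in A$ are contractions with $\|[a,z_m]\|\to0$ for every $a\in A$. Then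
$$\chi\sim\chi'\ \Longrightarrow\ \chi(z_m)-\chi'(z_m)\to0,\tag{2}$$
because $\chi'=\chi\circ\mathrm{Ad}\,v$ and $\|vz_mv^*-z_m\|=\|[v,z_m]\|\to0$. Let $\sigma_x,\sigma_y,\sigma_z$ be the Pauli matrices, $\varepsilon_1,\varepsilon_2$ the standard basis of $\mathbb C^2$, and $e,f$ the vector states of $\varepsilon_1,\varepsilon_2$ on $M_2$; so $e(\sigma_z)=1$, $f(\sigma_z)=-1$. Let $z_m$ be the copy of $\sigma_z$ in the $m$-th factor. If two product states with factors $e$ or $f$ differ in infinitely many factors, their values at $z_m$ differ by $\pm2$ infinitely often, so by (2) they are inequivalent. As there are $2^{\aleph_0}$ points of $2^{\mathbb N}$ modulo finite changes, $M_{2^\infty}$ has $2^{\aleph_0}$ pairwise inequivalent pure states.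

The textbook facts we use are these.

**(K) Kadison transitivity** (Glimm–Kadison; Dixmier, *C\*-algebras*, 2.8.3). Let $\pi_1,\dots,\pi_n$ be pairwise inequivalent irreducible representations of a unital $A$ on $H_1,\dots,H_n$. Given self-adjoint operators $T_i$ on $H_i$ and finite-dimensional $F_i\subseteq H_i$, some self-adjoint $a\in A$ has $\pi_i(a)|_{F_i}=T_i|_{F_i}$ for all $i$.

*Unitary form.* Given finite orthonormal systems $(p^i_l)_{l\le r_i}$ and $(q^i_l)_{l\le r_i}$ in $H_i$, some unitary $u\in A$ has $\pi_i(u)p^i_l=q^i_l$. Indeed, let $G_i$ be the span of all these vectors in $H_i$. The map $p^i_l\mapsto q^i_l$ extends to a unitary $V_i$ on the finite-dimensional space $G_i$, and $V_i=\exp(iT_i)$ with $T_i$ self-adjoint on $G_i$; extend $T_i$ by $0$. Choose a self-adjoint $a\in A$ with $\pi_i(a)|_{G_i}=T_i|_{G_i}$. Since $G_i$ is invariant under $\pi_i(a)$, the unitary $u=\exp(ia)$ satisfies $\pi_i(u)|_{G_i}=V_i$.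

**(GK)** Pure states at distance $<2$ are equivalent. Unit vectors $\zeta,\zeta'$ in one irreducible representation satisfy $|\langle\zeta,\zeta'\rangle|^2=1-\frac14\|\omega_\zeta-\omega_{\zeta'}\|^2$.

**(G) Glimm.** A separable unital C$^*$-algebra in which every finite set is approximately contained in unital subalgebras $\cong M_{2^n}$, with $n$ arbitrarily large, is $\cong M_{2^\infty}$. In $M_{2^\infty}$ any two unital copies of $M_{2^n}$ are unitarily conjugate, so their relative commutants are $\cong M_{2^\infty}$. In particular, if $N\cong M_{2^n}$ is a unital subalgebra of $A\cong M_{2^\infty}$, then $A=N\otimes(N'\cap A)$.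

## 3. Swapping two pure states, and why a fixed swap is not enough

Let $\Phi$ be an automorphism of a unital algebra $A$ with $\Phi^2=\mathrm{id}$. The crossed product $A\rtimes_\Phi\mathbb Z_2$ consists of the elements $x+yu$ ($x,y\in A$, uniquely determined), where $u=u^*=u^{-1}$ and $uau=\Phi(a)$. The map $P(x+yu)=x$ is a conditional expectation onto $A$: it is the average of the identity and of the automorphism $x+yu\mapsto x-yu$.

If $\varphi\circ\Phi=\psi$, then $(\varphi\circ P)\circ\mathrm{Ad}\,u$ restricted to $A$ is $a\mapsto\varphi(uau)=\psi(a)$. So if $\varphi,\psi$ have unique extensions to $A\rtimes_\Phi\mathbb Z_2$, these extensions have become equivalent. Three examples show what can happen.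

*Flip on $\mathbb C^2$.* $\mathbb C^2\rtimes\mathbb Z_2=M_2$, with $\mathbb C^2$ as the diagonal and $u=\sigma_x$. The two point evaluations extend uniquely to $e$ and $f$, which are equivalent in $M_2$.

*Trivial action on $\mathbb C$.* $\mathbb C\rtimes\mathbb Z_2=\mathbb C^2$. The unique state of $\mathbb C$ has many extensions, and $P$ itself is not pure.

*$\mathrm{Ad}\,\sigma_x$ on $M_2$.* Here $u\sigma_x$ commutes with $u$ (as $\Phi(\sigma_x)=\sigma_x$) and with $M_2$ (as $u\sigma_xx\sigma_xu=\Phi(\Phi(x))=x$). So it is a central self-adjoint unitary, and the crossed product is $M_2\oplus M_2$: simplicity is lost.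

So the natural plan for a counterexample is this. Start with $A_0=M_{2^\infty}$ and a pure state $\theta$; build an increasing $\omega_1$-chain of separable algebras $A_\alpha$; under CH each $A_\alpha$ has only $\aleph_1$ pure states, so enumerate all of them, and at step $\gamma$ take up one such $\psi$, extend it to $A_\gamma$, and swap it with $\theta$ by an order-two automorphism. At the end let $A=\bigcup_\alpha A_\alpha$. Given $\varphi\in P(A)$, look at $\varphi|A_\alpha$; it was enumerated and swapped with $\theta$ at some step $\gamma\ge\alpha$.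

Here is where this stops. What was swapped at step $\gamma$ is *some* extension of $\varphi|A_\alpha$ to $A_\gamma$. For the argument to say anything about $\varphi$ we need $\varphi|A_\alpha$ to have only one extension, to $A_\gamma$ and then to $A$. But swaps destroy uniqueness. Take $A=\bigotimes M_2$, $\varphi=\bigotimes e$, $\psi=\bigotimes f$. For $s\in2^{\mathbb N}$ let $g_j$ be $\sigma_x$ in factor $j$ if $s(j)=0$ and $\sigma_y$ in factor $j$ if $s(j)=1$, and let $\Phi_s=\bigotimes_j\mathrm{Ad}\,g_j$. Each $\Phi_s$ swaps $\varphi$ and $\psi$. Let $\chi_s$ be the product state whose $j$-th factor is the vector state of a unit eigenvector of $g_j$ with eigenvalue $1$. Then $\chi_s\circ\Phi_s=\chi_s$. On the GNS space of $\chi_s$, with cyclic vector $\xi$, the formula $U\pi(x)\xi=\pi(\Phi_s(x))\xi$ defines a unitary with $U^2=1$ and $U\pi(x)U=\pi(\Phi_s(x))$. Hence both $u\mapsto U$ and $u\mapsto-U$ extend $\pi$ to the crossed product, and $\xi$ gives two extensions of $\chi_s$, namely $x+yu\mapsto\chi_s(x\pm y)$. So *every* choice of $s$ spoils some pure state.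

The same example shows the way out. Which $s'$ spoil the fixed state $\chi_s$ in the sense that $\chi_s\circ\Phi_{s'}\sim\chi_s$? If $s'(j)\ne s(j)$, then $\Phi_{s'}(g_j)=-g_j$, so $\chi_s(g_j)=1$ and $\chi_s\Phi_{s'}(g_j)=-1$; by (2), used with $z_j=g_j$, the states $\chi_s$ and $\chi_s\Phi_{s'}$ are inequivalent as soon as this happens infinitely often. If it happens only finitely often, then $\Phi_{s'}$ and $\Phi_s$ differ by an inner automorphism and $\chi_s\Phi_{s'}\sim\chi_s$. So only countably many $s'$ are bad for $\chi_s$, a null set. We shall prove that for *every* pure state the bad $s'$ form a null $F_\sigma$ set. Then a choice of $s$ that avoids all null $F_\sigma$ sets coded in a model protects all states coded in that model at once. (R3) provides such an $s$, and (R2) guarantees that every $\varphi\in P(A)$ restricts at some stage to a protected state.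

Three things must be done: put an arbitrary pair of inequivalent pure states of $M_{2^\infty}$ into the product form above (Section 4), understand the crossed product (Section 5), and prove the null set statement (Section 6).

## 4. A product form for two inequivalent pure states

**Lemma 1.** Let $A\cong M_{2^\infty}$ and let $\varphi,\psi\in P(A)$ be inequivalent. There are mutually commuting unital subalgebras $E_j\cong M_{2^{l_j}}$, $D_j\cong M_2$ ($j\in\mathbb N$) such that, with $N_k=\bigotimes_{j\le k}(E_j\otimes D_j)$, $\bigcup_kN_k$ is dense in $A$ and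
$$\varphi=\bigotimes_j(\rho_j\otimes e),\qquad\psi=\bigotimes_j(\rho_j\otimes f)\tag{3}$$
with $\rho_j\in P(E_j)$. Moreover, if a finite or infinite sequence $\theta_1,\theta_2,\dots$ of pure states is given such that $\varphi,\psi,\theta_1,\theta_2,\dots$ are pairwise inequivalent, one can arrange $\theta_i(\sigma_z^{(j)})=0$ for all $j\ge i$, where $\sigma_z^{(j)}\in D_j$ is the copy of $\sigma_z$.

The last sentence is used only for Theorem D; for Theorem A read the proof with no $\theta_i$.

*Proof.* Let $(a_n)$ be dense in $A$ and $N_0=\mathbb C1$. Suppose $N_k\cong M_{2^{n_k}}$ is given with $\varphi|N_k$ and $\psi|N_k$ pure. We construct $E_{k+1}$ and $D_{k+1}$.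

**Step 1: a large matrix algebra.** This step secures density. By (G), $N_k'\cap A\cong M_{2^\infty}$ and $A=N_k\otimes(N_k'\cap A)$. So there is a unital matrix algebra $C\subseteq N_k'\cap A$ of $2$-power size such that $Q:=N_k\otimes C\cong M_d$ contains $a_1,\dots,a_{k+1}$ up to $\frac1{k+1}$. Let $R=Q'\cap A\cong M_{2^\infty}$, so $A=Q\otimes R$.

**Step 2: move the GNS vectors into one small tensor factor.** The states restricted to $Q$ need not be pure; we want a larger matrix algebra on which they are vector states, with a controlled $M_2$-factor. For $\chi\in\{\varphi,\psi\}\cup\{\theta_i:i\le k+1\}$ write $H_\chi=\mathbb C^d\otimes K_\chi$, with $Q$ acting on the first factor and $R$ acting irreducibly on $K_\chi$ via $\kappa_\chi$. The $\kappa_\chi$ are pairwise inequivalent, since an equivalence of $\kappa_\chi$ and $\kappa_{\chi'}$ would give one of $\pi_\chi=\mathrm{id}\otimes\kappa_\chi$ and $\pi_{\chi'}$. By Schmidt decomposition the GNS vector $\xi_\chi$ lies in $\mathbb C^d\otimes\mathrm{span}(k^\chi_1,\dots,k^\chi_{r_\chi})$ for some orthonormal $k^\chi_i\in K_\chi$, $r_\chi\le d$. Choose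 commuting unital subalgebras $C^0\cong M_d$ and $D^0\cong M_2$ of $R$. Then $K_\chi=\mathbb C^d\otimes\mathbb C^2\otimes L_\chi$ with $C^0,D^0$ acting on the first two factors. Fix unit vectors $l_\chi\in L_\chi$, an orthonormal basis $(b_i)$ of $\mathbb C^d$, and put
$$\varepsilon_\varphi=\varepsilon_1,\qquad\varepsilon_\psi=\varepsilon_2,\qquad\varepsilon_{\theta_i}=(\varepsilon_1+\varepsilon_2)/\sqrt2 .$$
By the unitary form of (K), applied to the finitely many inequivalent $\kappa_\chi$, there is a unitary $w\in R$ with $\kappa_\chi(w)(b_i\otimes\varepsilon_\chi\otimes l_\chi)=k^\chi_i$ for all these $\chi$ and all $i\le r_\chi$. This is the only use of inequivalence: it lets us prescribe *different* vectors $\varepsilon_\chi$ for different $\chi$.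

Let $C'=wC^0w^*$ and $D'=wD^0w^*$. Writing $\xi_\chi=\sum_ix_i\otimes k^\chi_i$ and $\eta_\chi=\sum_ix_i\otimes b_i\in\mathbb C^d\otimes\mathbb C^d$, a unit vector, we get
$$\xi_\chi=(1\otimes\kappa_\chi(w))(\eta_\chi\otimes\varepsilon_\chi\otimes l_\chi).$$
As $w$ commutes with $Q$, for $q\in Q$, $c\in C^0$, $d'\in D^0$ the value $\chi(q\,wcw^*\,wd'w^*)$ equals $\langle(q\otimes c\otimes d')(\eta_\chi\otimes\varepsilon_\chi),\eta_\chi\otimes\varepsilon_\chi\rangle$. So on $Q\otimes C'\otimes D'\cong M_d\otimes M_d\otimes M_2$ the state $\chi$ is the vector state of $\eta_\chi\otimes\varepsilon_\chi$.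

**Step 3: give $\varphi$ and $\psi$ the same vector outside the $M_2$-factor.** Let $\chi\in\{\varphi,\psi\}$. Write $C\otimes C'=B(Y)$, so $\eta_\chi\in\mathbb C^{2^{n_k}}\otimes Y$. The restriction of the vector state of $\eta_\chi$ to $N_k=B(\mathbb C^{2^{n_k}})$ is pure only if $\eta_\chi$ has Schmidt rank one; since $\chi|N_k$ is pure, $\eta_\chi=x_\chi\otimes\eta'_\chi$ with $\eta'_\chi\in Y$. Fix a unit vector $y_0\in Y$ and unitaries $u_1,u_2$ on $Y$ with $u_1y_0=\eta'_\varphi$, $u_2y_0=\eta'_\psi$, and let
$$U=u_1\otimes e_{11}+u_2\otimes e_{22}\in B(Y)\otimes M_2=C\otimes C'\otimes D'.$$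
Put $E_{k+1}=U(B(Y)\otimes1)U^*$ and $D_{k+1}=U(1\otimes M_2)U^*$. Since $\eta'_\varphi\otimes\varepsilon_1=U(y_0\otimes\varepsilon_1)$ and $\eta'_\psi\otimes\varepsilon_2=U(y_0\otimes\varepsilon_2)$, on $E_{k+1}\otimes D_{k+1}$ we have $\varphi=\rho\otimes e$ and $\psi=\rho\otimes f$, where $\rho$ is the vector state of $y_0$.

**Step 4: check what was promised.** $U$ commutes with $1\otimes\sigma_z$, so $\sigma_z^{(k+1)}=1\otimes\sigma_z\in D'$ and $\theta_i(\sigma_z^{(k+1)})=\langle\sigma_z\varepsilon_{\theta_i},\varepsilon_{\theta_i}\rangle=0$ for $i\le k+1$. Further, $N_{k+1}=N_k\otimes E_{k+1}\otimes D_{k+1}=Q\otimes C'\otimes D'\supseteq Q$, which gives density of $\bigcup_kN_k$. Finally $\varphi|N_{k+1}$ is the vector state of $x_\varphi\otimes\eta'_\varphi\otimes\varepsilon_1$, so it equals $\varphi|N_k\otimes\rho\otimes e$ and is pure; likewise $\psi|N_{k+1}=\psi|N_k\otimes\rho\otimes f$. The induction continues, and (3) holds on the dense union. $\square$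

**Notation for Sections 5–7.** In the situation of Lemma 1, for $s\in2^{\mathbb N}$ let $g_j=\sigma_x^{(j)}$ if $s(j)=0$ and $g_j=\sigma_y^{(j)}$ if $s(j)=1$, and let $\Phi_s(a)=\lim_k\mathrm{Ad}(g_1\cdots g_k)(a)$. On $N_k$ this equals $\mathrm{Ad}(g_1\cdots g_k)$, because later $g_l$ commute with $N_k$; so the limit exists on $A$. For $\sigma\in2^k$ write $\Phi_\sigma$ for this map on $N_k$ when $s|k=\sigma$. The $g_j$ are commuting self-adjoint unitaries, so $\Phi_s$ is an automorphism with $\Phi_s^2=\mathrm{id}$. Four formulas:
$$\varphi\circ\Phi_s=\psi,\tag{4}$$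
since $\mathrm{Ad}\,g_j$ is trivial on $E_j$ and $g_j$ maps $\mathbb C\varepsilon_1$ to $\mathbb C\varepsilon_2$;
$$\Phi_s(\sigma_z^{(j)})=-\sigma_z^{(j)},\tag{5}$$
since $\sigma_x,\sigma_y$ anticommute with $\sigma_z$; with $s+\delta_m$ denoting $s$ flipped at $m$,
$$\Phi_{s+\delta_m}=\Phi_s\circ\mathrm{Ad}\,\sigma_z^{(m)},\tag{6}$$
since $\sigma_x\sigma_z$ and $\sigma_y\sigma_z$ are scalar multiples of $\sigma_y$ and $\sigma_x$; and
$$\chi\sim\chi'\ \Longrightarrow\ \chi(\sigma_z^{(m)})-\chi'(\sigma_z^{(m)})\to0,\tag{7}$$
which is (2) with $z_m=\sigma_z^{(m)}$: elements of $N_k$ commute with $D_m$ for $m>k$, and $\bigcup_k N_k$ is dense.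

## 5. The algebra $A\rtimes_{\Phi_s}\mathbb Z_2$ and unique extension

Let $B=A\rtimes_{\Phi_s}\mathbb Z_2=A+Au$ with $P:B\to A$ as in Section 3.

**Lemma 2.** (a) $B\cong M_{2^\infty}$. (b) If $\chi\in P(A)$ and $\chi\circ\Phi_s\not\sim\chi$, then $\chi\circ P$ is the unique state of $B$ extending $\chi$, and it is pure.

*Proof of (a).* We exhibit matrix algebras exhausting $B$. In the third example of Section 3 the element $u\sigma_x$ was central. Its analogue here commutes with $N_k$, but not with the next $\sigma_z$. Let $G_k=g_1\cdots g_k$ and $c_k=uG_k$. Since $G_k=G_k^*=G_k^{-1}\in N_k$ and $uG_ku=\Phi_s(G_k)=G_kG_kG_k=G_k$, the unitaries $u$ and $G_k$ commute and $c_k$ is a self-adjoint unitary. For $x\in N_k$,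
$$c_kxc_k=uG_kxG_ku=\Phi_s(\mathrm{Ad}\,G_k(x))=\Phi_s(\Phi_s(x))=x .$$
Since $G_k$ commutes with $D_{k+1}$, (5) gives $c_k\sigma_z^{(k+1)}c_k=\Phi_s(\sigma_z^{(k+1)})=-\sigma_z^{(k+1)}$. Two anticommuting self-adjoint unitaries generate a unital copy of $M_2$; this one commutes with $N_k$. So $R_k=C^*(N_k,c_k,\sigma_z^{(k+1)})\cong N_k\otimes M_2$. As $u=c_kG_k$, we have $N_k\cup\{u\}\subseteq R_k\subseteq C^*(N_{k+1},u)\subseteq R_{k+1}$. So the $R_k$ increase, their union is dense in $B$, and (G) gives $B\cong M_{2^\infty}$.

*Proof of (b).* Write $\Phi=\Phi_s$, let $\tilde\chi$ be a state of $B$ extending $\chi$, and let $x\in A$. We must show $\tilde\chi(xu)=0$. The idea is to find $a\in A$ that looks like $1$ to $\chi$ and like $0$ to $\chi\Phi$, and to move it across $u$. Let $\xi,\xi'$ be the GNS vectors of $\chi,\chi\Phi$, and $\eta=\pi_{\chi\Phi}(\Phi(x)^*)\xi'$. As $\chi\not\sim\chi\Phi$, (K) gives a self-adjoint $a\in A$ with $\pi_\chi(a)\xi=\xi$ and $\pi_{\chi\Phi}(a)\eta=0$. Apply the function $t\mapsto\min(\max(t,0),1)$, which fixes $0$ and $1$, to $a$; both equations persist, and we may assume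 $0\le a\le1$. Then $\tilde\chi((1-a)^2)\le\chi(1-a)=0$, so $\tilde\chi(y(1-a))=0$ for all $y\in B$ by Cauchy–Schwarz. Hence $\tilde\chi(xu)=\tilde\chi(xua)=\tilde\chi(x\Phi(a)u)$, and by Cauchy–Schwarz again
$$|\tilde\chi(x\Phi(a)u)|^2\le\chi(x\Phi(a)^2x^*)=(\chi\Phi)(\Phi(x)a^2\Phi(x)^*)=\|\pi_{\chi\Phi}(a)\eta\|^2=0 .$$
So $\tilde\chi=\chi\circ P$, and $\chi\circ P$ is indeed a state extending $\chi$. If it were an average of two states, their restrictions to $A$ would average to the pure state $\chi$, so both would extend $\chi$ and coincide with $\chi\circ P$. In general: *a unique extension of a pure state is pure.* $\square$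

## 6. For each pure state, almost every swap is harmless

For $\chi,\chi'\in P(A)$ let $E_{\chi,\chi'}=\{s\in2^{\mathbb N}:\chi\circ\Phi_s\sim\chi'\}$. By Lemma 2(b), the set of bad $s$ for $\chi$ is contained in $E_{\chi,\chi}$.

Let $\mathcal Q$ be the set of $\mathbb Q(i)$-combinations of compatible matrix units of the $N_k$, chosen so that the Paulis have their usual matrices. It is countable, dense in $A$, and invariant under all $\mathrm{Ad}\,g_j$. Let $\mathcal V=\{\exp(ih):h=h^*\in\mathcal Q\}$. This countable set is dense in the unitary group of $A$: a unitary of $A$ is approximated by elements of some $N_k$, hence, by polar decomposition, by unitaries of $N_k$; these have the form $\exp(ih)$ with $h=h^*\in N_k$, and $h$ is approximated by self-adjoint elements of $\mathcal Q\cap N_k$.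

**Lemma 3.** (a) $E_{\chi,\chi'}=\bigcup_{v\in\mathcal V}\{s:|\chi'(vqv^*)-\chi(\Phi_s(q))|\le\|q\|\ \ \forall q\in\mathcal Q\}$, a union of countably many closed sets.
(b) If $\mu(E_{\chi,\chi'})>0$, then $|\chi'(\sigma_z^{(m)})|\to1$.
(c) $\mu(E_{\chi,\chi})=0$ for every $\chi\in P(A)$.

*Proof of (a).* By density of $\mathcal Q$ the condition says $\|\chi'\circ\mathrm{Ad}\,v-\chi\Phi_s\|\le1$. If it holds, $\chi\Phi_s\sim\chi'\circ\mathrm{Ad}\,v\sim\chi'$ by (GK). If conversely $\chi\Phi_s=\chi'\circ\mathrm{Ad}\,w$, take $v\in\mathcal V$ with $\|v-w\|\le\frac12$; then $\|\chi'\circ\mathrm{Ad}\,v-\chi'\circ\mathrm{Ad}\,w\|\le2\|v-w\|\le1$. For $q\in N_k\cap\mathcal Q$ the condition depends only on $s|k$, so it defines a clopen set, and the intersection over $q$ is closed.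

*Proof of (b).* The idea: if $\chi\Phi_s$ lands in the class of $\chi'$ for a positive measure set of $s$, then many pairs $s,s+\delta_m$ give almost the same vector in the GNS space of $\chi'$. By (6) these vectors differ by $\sigma_z^{(m)}$, so this vector is almost an eigenvector of $\sigma_z^{(m)}$.

**Step 1: vectors.** This step turns states into vectors. Let $E=E_{\chi,\chi'}$, a Borel set by (a), and let $(\pi,H)$ be the GNS representation of $\chi'$; $H$ is separable. For $s\in E$ there is a unit vector $\zeta_s\in H$, unique up to phase, with $\chi\Phi_s=\omega_{\zeta_s}$. By (6), $\chi\Phi_{s+\delta_m}=\omega_{\zeta_s}\circ\mathrm{Ad}\,\sigma_z^{(m)}$, so $s+\delta_m\in E$ and $\zeta_{s+\delta_m}=\pi(\sigma_z^{(m)})\zeta_s$ up to phase.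

**Step 2: concentrate near one vector.** We want positively many $s$ with $\zeta_s$ close to one $\zeta$. Let $0<\varepsilon<1$ and, for a unit vector $\zeta$, let $S_\zeta=\{s\in E:|\langle\zeta_s,\zeta\rangle|^2>1-\varepsilon\}$. By (GK), $S_\zeta=\{s\in E:\|\chi\Phi_s-\omega_\zeta\|^2<4\varepsilon\}$. It is Borel, since $s\mapsto\|\chi\Phi_s-\omega_\zeta\|$ is the supremum over $q\in\mathcal Q$, $\|q\|\le1$, of the continuous functions $s\mapsto|\chi(\Phi_s(q))-\omega_\zeta(q)|$. As $\zeta$ ranges over a countable dense set of unit vectors, the $S_\zeta$ cover $E$. Fix $\zeta$ with $\mu(S_\zeta)>0$.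

**Step 3: find pairs.** We need $s$ and $s+\delta_m$ in $S_\zeta$ simultaneously. Given $\kappa>0$ take a clopen set $K$ with $\mu(S_\zeta\,\triangle\,K)<\kappa$. For large $m$, $K+\delta_m=K$, so $\mu(S_\zeta\,\triangle\,(S_\zeta+\delta_m))<2\kappa$. Hence $\mu(S_\zeta\cap(S_\zeta+\delta_m))\to\mu(S_\zeta)>0$, and for all large $m$ there is $s$ with $s,s+\delta_m\in S_\zeta$.

**Step 4: estimate.** This step extracts the eigenvector property. If $|\langle\zeta_s,\zeta\rangle|^2>1-\varepsilon$, then for a suitable phase $c_2$ we have $\|\zeta_s-c_2\zeta\|^2=2-2|\langle\zeta_s,\zeta\rangle|\le2-2\sqrt{1-\varepsilon}\le2\varepsilon$. Similarly $\|\pi(\sigma_z^{(m)})\zeta_s-c_1\zeta\|\le\sqrt{2\varepsilon}$ for a suitable phase $c_1$, by Step 1 for $s+\delta_m$. Hence $\|\pi(\sigma_z^{(m)})c_2\zeta-c_1\zeta\|\le2\sqrt{2\varepsilon}$. For unit vectors $p,q$, $\mathrm{Re}\langle p,q\rangle=1-\frac12\|p-q\|^2$, so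
$$|\omega_\zeta(\sigma_z^{(m)})|\ge1-\tfrac12(2\sqrt{2\varepsilon})^2=1-4\varepsilon\qquad\text{for all large }m .$$
Since $\omega_\zeta\sim\chi'$, (7) gives $\liminf_m|\chi'(\sigma_z^{(m)})|\ge1-4\varepsilon$. Let $\varepsilon\to0$.

*Proof of (c).* Suppose $\mu(E_{\chi,\chi})>0$. By (b), $|\chi(\sigma_z^{(m)})|\to1$. Take any $s\in E_{\chi,\chi}$. Since $\chi\Phi_s\sim\chi$, (7) and (5) give $2|\chi(\sigma_z^{(m)})|=|\chi(\Phi_s(\sigma_z^{(m)}))-\chi(\sigma_z^{(m)})|\to0$, a contradiction. $\square$

## 7. The $\omega_1$-chain of algebras: proof of Theorem A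

Assume CH and let $(M_\alpha)$ witness (R). Put $\delta_\alpha=\omega(1+\alpha)$, so $\delta_0=\omega$, $\delta_{\alpha+1}=\delta_\alpha+\omega$, and $\delta_\lambda=\sup_{\alpha<\lambda}\delta_\alpha$ for limit $\lambda$.

**Step 1: the data.** This step fixes what is built and how states are coded by reals. For $\alpha<\omega_1$ we build

* algebras $A_\alpha\cong M_{2^\infty}$, increasing with common unit, with $A_\lambda=\overline{\bigcup_{\alpha<\lambda}A_\alpha}$ for limit $\lambda$ (which is $\cong M_{2^\infty}$ by (G));
* conditional expectations $P^\gamma_\alpha:A_\gamma\to A_\alpha$ ($\alpha\le\gamma$) with $P^\gamma_\alpha P^{\gamma'}_\gamma=P^{\gamma'}_\alpha$; at a limit $\lambda$, $P^\lambda_\alpha$ is $P^\gamma_\alpha$ on $A_\gamma$ ($\alpha\le\gamma<\lambda$), which is consistent by the composition rule, extended by continuity;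
* elements $a_\xi$ ($\xi<\omega_1$) such that $\{a_\xi:\xi<\delta_\alpha\}$ is dense in $A_\alpha$: for each $\alpha$ choose $\{a_\xi:\delta_\alpha\le\xi<\delta_{\alpha+1}\}$ dense in $A_{\alpha+1}$.

A state $\chi$ of $A_\alpha$ is *coded in $M$* if $(\chi(a_\xi))_{\xi<\delta_\alpha}\in M$. At the start, $A_0=M_{2^\infty}$, $\{a_\xi:\xi<\omega\}$ is the $\mathbb Q(i)$-span of the standard matrix units, enumerated recursively, and $\theta_0=\bigotimes e$. Its values at the $a_\xi$ form a recursive sequence, so $\theta_0$ is coded in $M_0$. Put $\theta_\gamma=\theta_0\circ P^\gamma_0$.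

**Step 2: bookkeeping.** Every pure state of every $A_\alpha$ must get its turn. By CH, $|P(A_\alpha)|=2^{\aleph_0}=\aleph_1$. When $A_\alpha$ is built, fix an enumeration $(\psi^\alpha_\xi)_{\xi<\omega_1}$ of $P(A_\alpha)$. Fix a surjection $b:\omega_1\to\omega_1\times\omega_1$ such that $b(\gamma)=(\eta,\xi)$ implies $\eta\le\gamma$. (Start from a surjection hitting every pair uncountably often, and replace the value by $(0,0)$ where $\eta>\gamma$.)

**Step 3: passing from $\gamma$ to $\gamma+1$.** This step chooses the swap. Claim (8) below holds at $\gamma$ by induction; in particular $\theta_\gamma$ is pure. Let $b(\gamma)=(\eta,\xi)$ and $\psi=\psi^\eta_\xi\circ P^\gamma_\eta$. If $\psi$ is pure and $\psi\not\sim\theta_\gamma$, the step is *active*; otherwise $A_{\gamma+1}=A_\gamma$ and $P^{\gamma+1}_\gamma=\mathrm{id}$. In an active step apply Lemma 1 to $A_\gamma$, $\varphi=\theta_\gamma$ and $\psi$. Enumerate $\mathcal Q=\{q_i:i\in\mathbb N\}$, $\mathcal V=\{v_j:j\in\mathbb N\}$, and let $k(i)$ be the least $k$ with $q_i\in N_k$. We now record, in one hereditarily countable object, everything a model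 needs to know about $A_\gamma$. Let $c_\gamma$ be the tuple consisting of $\gamma$ and the following functions:

* (i) for $\alpha\le\gamma$, $\eta'<\delta_\gamma$, $n\ge1$: some $\xi'<\delta_\alpha$ with $\|P^\gamma_\alpha(a_{\eta'})-a_{\xi'}\|<\frac1n$;
* (ii) for $i,j,n\ge1$: some $\eta'<\delta_\gamma$ with $\|q_i-a_{\eta'}\|<\frac1n$ and some $\eta''<\delta_\gamma$ with $\|v_jq_iv_j^*-a_{\eta''}\|<\frac1n$;
* (iii) $i\mapsto k(i)$, $i\mapsto\|q_i\|$, and $(i,\sigma)\mapsto i'$ for $\sigma\in2^{k(i)}$, where $\Phi_\sigma(q_i)=q_{i'}$.

These are functions between countable sets of ordinals, finite sequences and reals, so $c_\gamma\in H(\omega_1)$. By (R1) pick $\beta(\gamma)\ge\gamma$ with $c_\gamma\in M_{\beta(\gamma)}$, and by (R3) pick $s$ outside all $\mu$-null $F_\sigma$ sets coded in $M_{\beta(\gamma)}$. Let $A_{\gamma+1}=A_\gamma\rtimes_{\Phi_s}\mathbb Z_2$, $P^{\gamma+1}_\gamma=P$, and $P^{\gamma+1}_\alpha=P^\gamma_\alpha P$ for $\alpha\le\gamma$. By Lemma 2(a), $A_{\gamma+1}\cong M_{2^\infty}$.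

**Step 4: the exceptional sets are coded.** The purpose is to show that the $s$ just chosen avoids the null sets that matter. Let step $\gamma$ be active, $\alpha,\alpha'\le\gamma$, and let $\chi\in P(A_\alpha)$, $\chi'\in P(A_{\alpha'})$ be coded in $M_\alpha$, $M_{\alpha'}$, with $\chi_\gamma=\chi P^\gamma_\alpha$ and $\chi'_\gamma=\chi'P^\gamma_{\alpha'}$ pure. Then $E_{\chi_\gamma,\chi'_\gamma}$ is an $F_\sigma$ set coded in $M_{\beta(\gamma)}$. Indeed, if $y$ is some $q_i$ or $v_jq_iv_j^*$, (ii) gives $\eta'$ with $\|y-a_{\eta'}\|<\frac1n$ and (i) gives $\xi'<\delta_\alpha$ with $\|P^\gamma_\alpha(a_{\eta'})-a_{\xi'}\|<\frac1n$, so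
$$|\chi_\gamma(y)-\chi(a_{\xi'})|\le|\chi(P^\gamma_\alpha(y-a_{\eta'}))|+|\chi(P^\gamma_\alpha(a_{\eta'})-a_{\xi'})|<\tfrac2n .$$
So from $c_\gamma$ and $(\chi(a_\xi))_{\xi<\delta_\alpha}\in M_\alpha\subseteq M_{\beta(\gamma)}$ the model $M_{\beta(\gamma)}$ computes, as limits of sequences of numbers, the values of $\chi_\gamma$ at all $q_i$ and $v_jq_iv_j^*$; likewise for $\chi'_\gamma$. With (iii) it computes the sequence of trees
$$T_j=\{t\in2^{<\omega}:|\chi'_\gamma(v_jq_iv_j^*)-\chi_\gamma(\Phi_{t|k(i)}(q_i))|\le\|q_i\|\ \text{ for all } i\text{ with }k(i)\le|t|\},$$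
and $E_{\chi_\gamma,\chi'_\gamma}=\bigcup_j[T_j]$ by Lemma 3(a).

**Step 5: coded states keep unique extensions forever.** This is the claim that the naive plan could not provide:
$$\text{If }\chi\in P(A_\alpha)\text{ is coded in }M_\alpha\text{ and }\gamma\ge\alpha,\text{ then }\chi\circ P^\gamma_\alpha\text{ is pure and is the unique extension of }\chi\text{ to }A_\gamma.\tag{8}$$
We induct on $\gamma$, together with the construction. The cases $\gamma=\alpha$ and inactive steps are clear. At a limit, two extensions agree on all earlier $A_\gamma$, hence on a dense set; so the extension is unique, and a unique extension of a pure state is pure. In an active step, $\chi_\gamma=\chi\circ P^\gamma_\alpha$ is pure and is the unique extension to $A_\gamma$. By Step 4 with $\chi'=\chi$, the $F_\sigma$ set $E_{\chi_\gamma,\chi_\gamma}$ is coded in $M_{\beta(\gamma)}$, and it is null by Lemma 3(c). So $s\notin E_{\chi_\gamma,\chi_\gamma}$, that is, $\chi_\gamma\circ\Phi_s\not\sim\chi_\gamma$. By Lemma 2(b), $\chi_\gamma\circ P=\chi\circ P^{\gamma+1}_\alpha$ is pure and is the only extension of $\chi_\gamma$, hence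 of $\chi$, to $A_{\gamma+1}$. Applied to $\theta_0$, (8) shows that $\theta_\gamma$ is always pure, as Step 3 required.

**Step 6: the algebra.** Here we check everything about $A$ except the main point. Let $A=\bigcup_{\alpha<\omega_1}A_\alpha$. It is complete, since a Cauchy sequence lies in a single $A_\alpha$. Let $\theta$ be the state with $\theta|A_\alpha=\theta_\alpha$; it is pure because all $\theta_\alpha$ are. $A$ is unital and infinite-dimensional, so $A\not\cong\mathcal K(H)$ for every $H$. Also $A$ is simple: if a closed ideal $J\ne A$ is given, no $A_\alpha$ is contained in $J$ (else $1\in J$), so the quotient map is injective and isometric on every simple $A_\alpha$, hence on $A$. It remains to show that every $\varphi\in P(A)$ is equivalent to $\theta$.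

**Step 7: $\varphi|A_\alpha$ is pure for club many $\alpha$.** This lets us treat $\varphi$ at a countable stage. Let $(\pi,H,\Omega)$ be the GNS triple of $\varphi$; $\pi$ is faithful, so $H$ is infinite-dimensional. First, *if $x,y\in H$, $x\ne0$, $\|y\|\le\|x\|$, there is $a\in A$ with $\|a\|\le1$ and $\pi(a)x=y$.* Write $y=\frac12(y_1+y_2)$ with $\|y_1\|=\|y_2\|=\|x\|$ (take $y\pm z$ with $z\perp y$ and $\|z\|^2=\|x\|^2-\|y\|^2$); by (K) there are unitaries $v_i\in A$ with $\pi(v_i)x=y_i$, and $a=\frac12(v_1+v_2)$ works.

For $\eta,\zeta<\omega_1$ with $0\ne\|\pi(a_\eta)\Omega\|\ge\|\pi(a_\zeta)\Omega\|$ choose such an $a$ with $\pi(a)\pi(a_\eta)\Omega=\pi(a_\zeta)\Omega$, lying in $A_{k(\eta,\zeta)}$ say. For club many $\alpha$ we have $k(\eta,\zeta)\le\alpha$ for all relevant $\eta,\zeta<\delta_\alpha$. Fix such an $\alpha$, let $H_\alpha=\overline{\pi(A_\alpha)\Omega}$, let $L\subseteq H_\alpha$ be a nonzero closed $A_\alpha$-invariant subspace, and take $v\in L$ with $\|v\|=2$. Given $0<\varepsilon<1$ pick $\eta<\delta_\alpha$ with $\|\pi(a_\eta)\Omega-v\|<\varepsilon$; then $\|\pi(a_\eta)\Omega\|>1$.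 For every $\zeta<\delta_\alpha$ with $\|\pi(a_\zeta)\Omega\|\le1$ there is $a\in A_\alpha$, $\|a\|\le1$, with $\pi(a)\pi(a_\eta)\Omega=\pi(a_\zeta)\Omega$. As $\pi(a)v\in L$, the distance of $\pi(a_\zeta)\Omega$ to $L$ is at most $\varepsilon$. Since $\varepsilon$ was arbitrary, $L$ contains all these vectors, and they are dense in the unit ball of $H_\alpha$; so $L=H_\alpha$. Thus $A_\alpha$ acts irreducibly on $H_\alpha$ with cyclic vector $\Omega$, and $\varphi|A_\alpha$ is pure.

**Step 8: find a stage where $\varphi|A_\alpha$ is coded, and finish.** Code $(\varphi(a_\xi))_{\xi<\omega_1}$ by a set $X\subseteq\omega_1$, using the block $[\omega\xi,\omega\xi+\omega)$ for a real coding $\varphi(a_\xi)$. For club many $\alpha$, $\omega\alpha=\alpha=\delta_\alpha$; for these, $(\varphi(a_\xi))_{\xi<\delta_\alpha}$ is computed from $\alpha$ and $X\cap\alpha$, and $\alpha\in M_\alpha$. A stationary set meets every club, so by (R2) and Step 7 there is $\alpha$ such that $\varphi|A_\alpha$ is pure and coded in $M_\alpha$. By (8), $\varphi|A_\alpha$ has a unique extension to every $A_\gamma$, $\gamma\ge\alpha$, hence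 to $A$. Let $\varphi|A_\alpha=\psi^\alpha_\xi$ and $b(\gamma)=(\alpha,\xi)$, so $\gamma\ge\alpha$. By (8), the state $\psi=\psi^\alpha_\xi\circ P^\gamma_\alpha$ considered at step $\gamma$ is pure and equals $\varphi|A_\gamma$.

If $\psi\sim\theta_\gamma$, then $\psi=\theta_\gamma\circ\mathrm{Ad}\,v$ with $v\in A_\gamma$ unitary; $\theta\circ\mathrm{Ad}\,v$ extends $\psi$ and hence $\varphi|A_\alpha$, so $\varphi=\theta\circ\mathrm{Ad}\,v$ by uniqueness. Otherwise step $\gamma$ is active, and by (4) the restriction of $\theta\circ\mathrm{Ad}\,u$ to $A_\gamma$ is $\theta_\gamma\circ\Phi_s=\psi$, which extends $\varphi|A_\alpha$; so $\varphi=\theta\circ\mathrm{Ad}\,u$. In both cases $\varphi\sim\theta$. This proves Theorem A. $\blacksquare$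

## 8. P-ideals, measure, and Suslin trees: proof of Theorem B

### 8.1. The case of no forcing

Let us first see why $(*)$ itself forbids Suslin trees. Let $T=(\omega_1,<_T)$ be a Suslin tree whose $\alpha$-th level is $[\omega\alpha,\omega\alpha+\omega)$ (we shall see that this can be arranged). Let $I$ be the set of countable $X$ such that every $t$ has only finitely many predecessors in $X$. This will turn out to be a P-ideal. If $A$ is uncountable with all countable subsets in $I$, every $t$ has finitely many predecessors in $A$; sorting $A$ by that number splits $A$ into countably many antichains, one of them uncountable. If instead $A$ is uncountable and has no infinite subset in $I$, take $\gamma=\omega\gamma$ and enumerate the nodes of level at most $\gamma$ as $s_0,s_1,\dots$. For some $k$, all but finitely many $x\in A\cap\gamma$ lie below one of $s_0,\dots,s_k$: otherwise pick distinct $x_n\in A\cap\gamma$ not below $s_0,\dots,s_n$, and $\{x_n\}$ is an infinite subset of $A$ in $I$. After stabilizing $k$ and the finite exceptional set $E$ over uncountably many $\gamma$, any $k+2$ points of $A\setminus E$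 contain two points below the same node, hence comparable. An uncountable subset of $T$ with no antichain of size $k+2$ contains an uncountable chain (argument in Step 7 below).

Now let the tree be only a name $\dot T$ in a measure algebra. In place of "$x$ lies below one of $s_0,\dots,s_k$" we get only "with probability at least $\varepsilon$". Where the argument stops is the pigeonhole: given a condition $r$ and points $x_1,\dots,x_N$, nothing makes the events "$x_j$ lies below one of the $k+1$ nodes at $\gamma$" meet $r$, let alone overlap in $r$; and the events change with $\gamma$. The remedy is to average over $\gamma$: a weak$^*$ limit of the events gives each $x$ a density $f_x$, and we keep $x$ only on the set where $f_x$ is not small. This gives a *random* subset of $A$ on which the pigeonhole works.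

### 8.2. The proof

Recall that a measure algebra $(\mathbb B,\nu)$ is a complete Boolean algebra with a strictly positive countably additive probability measure. It is ccc, since an antichain has fewer than $n+1$ elements of measure $>\frac1{n+1}$; so $\omega_1$ is preserved. It can be realized as the measurable sets modulo null sets of a probability space, so $L^\infty(\mathbb B)$, the dual of $L^1(\mathbb B)$, makes sense.

**Step 1: normalize the tree.** We fix the underlying set. Suppose some condition forces that $\dot T$ is a Suslin tree. Passing below it and normalizing $\nu$, assume $1$ forces it. Replace $\dot T$ by the disjoint union of $\omega$ copies of itself: chains and antichains remain countable, and now all levels are countably infinite. Relabelling, assume $\dot T=(\omega_1,\dot<)$ with $\alpha$-th level $[\omega\alpha,\omega\alpha+\omega)$. Put $b_{x,t}=[\![x\,\dot<\,t]\!]$ and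
$$I=\{X\in[\omega_1]^{\le\omega}:\ \Vdash\{x\in X:x\,\dot<\,t\}\text{ is finite, for every }t\in\omega_1\}.$$

**Observation (O).** *If $X\subseteq\omega\gamma$ is countable and $\Vdash|\{x\in X:x\,\dot<\,t\}|<\omega$ for all $t<\omega\gamma+\omega$, then $X\in I$.* The remaining $t$ have level $>\gamma$. Such a $t$ has a predecessor $r$ at level $\gamma$, and elements of $X$ below $t$, having level $<\gamma$, are below $r$. The point of (O) is that only countably many $t$ need to be checked.

**Step 2: $I$ is a P-ideal.** This makes $(*)$ applicable. $I$ is an ideal containing the finite sets. Let $X_n\in I$ ($n\in\omega$), $\bigcup_nX_n\subseteq\omega\gamma$ with $\gamma<\omega_1$, and $\omega\gamma+\omega=\{s_i:i<\omega\}$. Fix $n,i$ and let $F$ run through an increasing sequence of finite sets exhausting $X_n$. The Boolean values $[\![\exists x\in X_n\setminus F\ \,x\,\dot<\,s_i]\!]$ decrease, and their meet is contained in $[\![\text{infinitely many }x\in X_n\text{ are below }s_i]\!]=0$. So their measures tend to $0$, and we can choose a finite $F_n\subseteq X_n$ making them $<2^{-n}$ for all $i\le n$.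 Let $X=\bigcup_n(X_n\setminus F_n)$; every $X_n\setminus X\subseteq F_n$ is finite. Fix $i$. By Borel–Cantelli it is forced that only for finitely many $n$ some element of $X_n\setminus F_n$ is below $s_i$, and since $X_n\in I$, each $X_n$ contributes finitely many elements. So $\Vdash\{x\in X:x\,\dot<\,s_i\}$ is finite, and $X\in I$ by (O).

**Step 3: the first alternative of $(*)$ is impossible.** Suppose $A$ is uncountable and all its countable subsets are in $I$. In the extension each $t$ has finitely many predecessors in $A$: they lie in the countable set $A\cap\omega\gamma\in I$, where $\gamma$ is the level of $t$. For $x\in A$ let $r(x)$ be the number of predecessors of $x$ in $A$. If $x<y$ are in $A$, then $r(y)\ge r(x)+1$; so the sets $\{x\in A:r(x)=k\}$ are antichains. They cover $A$, so one of them is uncountable: contradiction.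

**Step 4: in the second alternative, points lie below few nodes with positive probability.** Let $\omega_1=\bigcup_nA_n$ as in $(*)$. Some $A=A_n$ is uncountable, and $A$ has no infinite subset in $I$. For $0<\gamma<\omega_1$ with $\omega\gamma=\gamma$ (a club of $\gamma$), let $\gamma+\omega=\{s^\gamma_i:i<\omega\}$. For some $k=k_\gamma$ the set
$$E_\gamma=\{x\in A\cap\gamma:\nu(b_{x,s^\gamma_i})<2^{-k}\ \ \forall i\le k\}$$
is finite. Otherwise pick distinct $x_n\in A\cap\gamma$ with $\nu(b_{x_n,s^\gamma_i})<2^{-n}$ for $i\le n$. By Borel–Cantelli, it is forced for each $i$ that only finitely many $x_n$ are below $s^\gamma_i$, so $\{x_n:n<\omega\}\in I$ by (O): contradiction. Each such $\gamma$ is a limit ordinal, so $\sup E_\gamma<\gamma$. By Fodor's lemma $\gamma\mapsto\sup E_\gamma$ is constant, with value $\tau$, on a stationary set. As there are only countably many pairs (integer, finite subset of $\tau+1$), there are a stationary $\Gamma$, a $k$ and a finite $E$ with $k_\gamma=k$, $E_\gamma=E$ for all $\gamma\in\Gamma$. Let $\varepsilon=2^{-k}$ and $c^\gamma_x=\bigvee_{i\le k}b_{x,s^\gamma_i}$. Then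
$$\nu(c^\gamma_x)\ge\varepsilon\qquad\text{whenever }x\in A\setminus E,\ x<\gamma\in\Gamma.\tag{9}$$

**Step 5: average over $\gamma$ and define a random subset of $A$.** Let $\mathcal U$ be an ultrafilter on $\Gamma$ containing all final segments. For $x\in A\setminus E$ let $f_x\in L^\infty(\mathbb B)$ be the weak$^*$ limit along $\mathcal U$ of $1_{c^\gamma_x}$; it exists by weak$^*$ compactness of the unit ball. Then $0\le f_x\le1$ and $\int f_x\,d\nu\ge\varepsilon$ by (9). Let $d_x=[f_x\ge\varepsilon/2]\in\mathbb B$. Since $\varepsilon\le\int f_x\,d\nu\le\nu(d_x)+\varepsilon/2$, we have $\nu(d_x)\ge\varepsilon/2$. Let $\dot A''$ name $\{x\in A\setminus E:d_x\in\dot G\}$. If $1$ forced $\dot A''$ to be countable, then by ccc $1\Vdash\dot A''\subseteq\beta$ for some $\beta<\omega_1$, which is contradicted by the condition $d_x$ for any $x\in A\setminus(E\cup\beta)$. So some $q$ forces $\dot A''$ to be uncountable.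

**Step 6: $\dot A''$ has no large antichains.** This is the pigeonhole, now inside one condition. Let $N\varepsilon/2>k+1$. We show that $q$ forces that $\dot A''$ contains no $\dot<$-antichain of size $N$. Suppose $r\le q$ forces that distinct $x_1,\dots,x_N$ are in $\dot A''$ and pairwise incomparable. Then $r\le d_{x_j}$ for all $j$, so
$$\int_r\sum_jf_{x_j}\,d\nu\ge\tfrac{N\varepsilon}2\,\nu(r)>(k+1)\nu(r).$$
Since $1_r\in L^1(\mathbb B)$, the left side is the limit along $\mathcal U$ of $\int_r\sum_j1_{c^\gamma_{x_j}}\,d\nu$. Hence there is $\gamma\in\Gamma$ above all $x_j$ with $\int_r\sum_j1_{c^\gamma_{x_j}}\,d\nu>(k+1)\nu(r)$. So on a part of $r$ of positive measure the sum is at least $k+2$: there are a nonzero $r'\le r$ and $J$ with $|J|=k+2$ and $r'\le c^\gamma_{x_j}$ for $j\in J$. Then $r'$ forces that each of these $k+2$ points lies below one of the $k+1$ nodes $s^\gamma_0,\dots,s^\gamma_k$; so two of them lie below the same node and are comparable: contradiction.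

**Step 7: an uncountable chain.** We show that bounded antichains are incompatible with Susliness. Work in an extension with $q\in G$. Let $F\subseteq A''$ be an antichain of the largest possible size $n$, $1\le n<N$. Each $y\in A''$ is comparable with some element of $F$, and only countably many $y$ are $\le$ an element of $F$. So for some $x\in F$ the set $A_x=\{y\in A'':x<y\}$ is uncountable. If $y\in A_x$ and $x'\in F\setminus\{x\}$, then $y$ and $x'$ are incomparable: $y\le x'$ would give $x<x'$, and $x'\le y$ would make $x,x'$ comparable, since both are $\le y$. So if $y,y'\in A_x$ were incomparable, $(F\setminus\{x\})\cup\{y,y'\}$ would be an antichain in $A''$ of size $n+1$, contradicting the choice of $n$. Hence $A_x$ is an uncountable chain in the Suslin tree: contradiction. $\blacksquare$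

## 9. Adding $\aleph_1$ random reals: proof of Theorem C

By (AT), let $W\models$ ZFC + CH + $(*)$. In $W$ let $(\mathbb B,\nu)$ be the measure algebra of $2^{\omega_1\times\mathbb N}$, and $\mathbb B_\alpha$ the complete subalgebra of elements represented by sets depending only on coordinates in $\alpha\times\mathbb N$. Let $G$ be generic for $\mathbb B$ over $W$; then $G_\alpha=G\cap\mathbb B_\alpha$ is $\mathbb B_\alpha$-generic over $W$. Let $s_\beta\in2^{\mathbb N}$ be the generic real at the coordinates $\{\beta\}\times\mathbb N$. Every element of $\mathbb B$ is represented by a set with countable support, so $\mathbb B=\bigcup_{\alpha<\omega_1}\mathbb B_\alpha$.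

**Step 1: CH.** Theorem A needs CH in $W[G]$. We have $|\mathbb B|=\aleph_1^{\aleph_0}=\aleph_1$ by CH in $W$, and $\mathbb B$ is ccc, so there are only $\aleph_1$ nice names for reals.

**Step 2: no Suslin tree.** Apply Theorem B in $W$. (Hence $\diamondsuit$ fails in $W[G]$.)

**Step 3: the models.** We take $M_\alpha=H(\omega_1)^{W[G_\alpha]}$ and verify (R). These are increasing transitive models of ZFC$^-$, and $\alpha\in M_\alpha$ since $\alpha$ is a countable ordinal. The sequence $(M_\alpha)$ lies in $W[G]$: $M_\alpha$ consists of the sets coded by reals of $W[G_\alpha]$, and these reals are the evaluations by $G$ of the nice $\mathbb B_\alpha$-names in $W$, which form a set in $W$.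

**Step 4: (R1).** Every hereditarily countable set must appear. Such a set of $W[G]$ is coded by a real. A real has a name involving only countably many elements of $\mathbb B$, so it lies in some $W[G_\alpha]$, $\alpha<\omega_1$, and there it can be decoded.

**Step 5: (R2).** Initial segments of subsets of $\omega_1$ must be captured. Given a name $\dot X$ for $X\subseteq\omega_1$, let $h(\xi)<\omega_1$ be such that $[\![\xi\in\dot X]\!]\in\mathbb B_{h(\xi)}$. For the club of $\alpha$ with $h(\xi)\le\alpha$ for all $\xi<\alpha$, we have $X\cap\alpha=\{\xi<\alpha:[\![\xi\in\dot X]\!]\in G_\alpha\}\in W[G_\alpha]$, and $X\cap\alpha$ is hereditarily countable there. So the set in (R2) even contains a club.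

**Step 6: (R3).** We show that $s=s_\beta$ lies in no null $F_\sigma$ set coded in $M_\beta$. It suffices to consider one null closed set $[T]$ with $T\in W[G_\beta]$ a tree. By (1), nullness of $[T]$ means $\lim_l|T\cap2^l|2^{-l}=0$ in every model. Let $\dot T$ be a $\mathbb B_\beta$-name for $T$ and $p\in G_\beta$ a condition in $\mathbb B_\beta$ forcing that $\dot T$ is a tree with this property. Fix $n\ge1$ and let $\dot l$ be a $\mathbb B_\beta$-name for the least $l$ with $|\dot T\cap2^l|2^{-l}<\frac1n$. For $l\in\omega$ and $t\subseteq2^l$ with $|t|2^{-l}<\frac1n$ put $a_{l,t}=p\wedge[\![\dot l=l,\ \dot T\cap2^l=t]\!]\in\mathbb B_\beta$. These elements partition $p$. The coordinates in $\{\beta\}\times\mathbb N$ are independent of $\mathbb B_\beta$, so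
$$\nu\big(p\wedge[\![\dot s_\beta\in[\dot T]]\!]\big)\le\sum_{l,t}\nu\big(a_{l,t}\wedge[\![\dot s_\beta|l\in t]\!]\big)=\sum_{l,t}\nu(a_{l,t})\,|t|2^{-l}\le\tfrac1n .$$
As $n$ was arbitrary, $p\wedge[\![\dot s_\beta\in[\dot T]]\!]=0$. Since $p\in G$, $s_\beta\notin[T]$.

So CH and (R) hold in $W[G]$, Theorem A gives a counterexample to Naimark's Problem there, and by Step 2 there is no Suslin tree. This proves Theorem C and answers Question 9.2 positively, relative to the consistency of ZFC. $\blacksquare$

*Remark.* $(*)$ was used only in Step 2. So adding $\aleph_1$ random reals to any model of CH produces a counterexample to Naimark's Problem.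

## 10. Exactly $m$ irreducible representations: proof of Theorem D

**Step 1: the modified construction.** We run Section 7 with $m$ distinguished states in place of one. Let $\theta^i_0$ ($1\le i\le m$, or $i\in\mathbb N$ if $m=\aleph_0$) be product states of $A_0=\bigotimes M_2$ with factors $e$ or $f$, given by a recursive sequence of points of $2^{\mathbb N}$ any two of which differ infinitely often (for example, the $n$-th entry of the $i$-th point is the $i$-th binary digit of $n$). By Section 2 they are pairwise inequivalent, and they are coded in $M_0$. Put $\theta^i_\gamma=\theta^i_0\circ P^\gamma_0$. Step $\gamma$ is now *active* iff $\psi$ is pure and inequivalent to *all* $\theta^i_\gamma$. In an active step apply Lemma 1 with $\varphi=\theta^1_\gamma$, $\psi$, and the extra sequence $(\theta^i_\gamma)_{i\ge2}$. Claim (8) holds with the same proof, so all $\theta^i_\gamma$ are pure. Lemma 1 requires that the $\theta^i_\gamma$ be pairwise inequivalent; Steps 2 and 3 prove this by induction on $\gamma$. Inactive steps are trivial.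

**Step 2: active steps keep the $\theta^i$ apart.** Let $B=A_\gamma\rtimes_{\Phi_s}\mathbb Z_2$. For $\chi=\theta^i_\gamma$, restrict the GNS representation $\pi$ of $\chi\circ P$, with cyclic vector $\Omega$, to $A_\gamma$. As $B=A_\gamma+A_\gamma u$ and $\chi P(b^*au)=0$ for $a,b\in A_\gamma$, it is the orthogonal sum of the cyclic representations generated by $\Omega$ and $\pi(u)\Omega$, which induce $\chi$ and $\chi\Phi_s$. An irreducible subrepresentation has a nonzero projection to one of these two irreducible summands, so by Schur's lemma it is equivalent to $\pi_\chi$ or $\pi_{\chi\Phi_s}$. Hence if $\theta^i_{\gamma+1}\sim\theta^j_{\gamma+1}$ with $i\ne j$, then $\theta^j_\gamma\sim\theta^i_\gamma$, which is excluded by induction, or $\theta^j_\gamma\sim\theta^i_\gamma\Phi_s$. Since $\Phi_s^2=\mathrm{id}$, the latter is symmetric in $i,j$. If $i=1$, it says $\theta^j_\gamma\sim\psi$ by (4), which is excluded in an active step. If $i,j\ge2$, it says $s\in E_{\theta^i_\gamma,\theta^j_\gamma}$. This $F_\sigma$ set is coded in $M_{\beta(\gamma)}$ by Step 4 of Section 7. It is null by Lemma 3(b), since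 $\theta^j_\gamma(\sigma_z^{(n)})=0$ for all large $n$. So it does not contain $s$.

**Step 3: limits, and $A$ itself.** If $\theta^i_\lambda=\theta^j_\lambda\circ\mathrm{Ad}\,v$ at a limit $\lambda$, approximate $v$ within $\frac12$ by a unitary $v'\in A_\gamma$, $\gamma<\lambda$. Then $\|\theta^i_\gamma-\theta^j_\gamma\circ\mathrm{Ad}\,v'\|\le1$, so $\theta^i_\gamma\sim\theta^j_\gamma$ by (GK), a contradiction. The same argument applies to $A$ and the states $\theta^i$ on $A$ with $\theta^i|A_\gamma=\theta^i_\gamma$.

**Step 4: exactly $m$ classes.** Steps 7 and 8 of Section 7 show that each $\varphi\in P(A)$ is equivalent to some $\theta^i$: if step $\gamma$ is inactive, then $\psi\sim\theta^i_\gamma$ for some $i$ and $\varphi=\theta^i\circ\mathrm{Ad}\,v$; if it is active, $\varphi=\theta^1\circ\mathrm{Ad}\,u$. By Step 3 there are exactly $m$ classes.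

**Step 5: the other properties.** $A$ is an increasing union of unital copies of $M_{2^\infty}$. So $A$ is simple and nuclear, has a unique tracial state, and every finite set is approximately contained in unital copies of $M_{2^n}$. Its density is at most $\aleph_1$, by the $a_\xi$. It is not separable: $A\supseteq A_0$, and $A_0$ has $2^{\aleph_0}$ pairwise inequivalent pure states, which by (GK) have pairwise distance $2$. Extending them to pure states of $A$ gives $2^{\aleph_0}$ pure states of $A$ at pairwise distance $2$. As there are only countably many classes, uncountably many of these are vector states in one irreducible representation on a space $H$. Since $\|\omega_x-\omega_y\|\le2\|x-y\|$, their vectors are at pairwise distance at least $1$; so $H$ is nonseparable, and hence so is $A$. Since CH and (R) hold in the model $W[G]$ of Section 9, all this is consistent with CH + no Suslin tree.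

**Step 6: no counterexample has density $<2^{\aleph_0}$.** Let $A$ be any counterexample; we find many separated vectors in its representation space. $A$ is simple: if $J$ were a proper nonzero closed ideal, an irreducible representation killing $J$ and one not killing $J$ would be inequivalent. So the irreducible representation is faithful. If its image contained a nonzero compact operator, it would contain all compact operators, and $A\cong\mathcal K(H)$ by simplicity. So it contains none. By Glimm's theorem (a C$^*$-algebra, separable or not, that has an irreducible representation whose image contains no nonzero compact operator has a C$^*$-subalgebra with a quotient isomorphic to $M_{2^\infty}$; see Pedersen, *C\*-algebras and their automorphism groups*, §6.7), some C$^*$-subalgebra $B\subseteq A$ has a quotient $M_{2^\infty}$. So $B$ has $2^{\aleph_0}$ pure states at pairwise distance $2$. Extend them to pure states of $A$; all are vector states of unit vectors $x_i$ in the unique irreducible representation on $H$. Then $2\le\|\omega_{x_i}-\omega_{x_j}\|\le2\|x_i-x_j\|$, so $\|x_i-x_j\|\ge1$ for $i\ne j$.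 Hence the density of $H$ is at least $2^{\aleph_0}$, and so is that of $A$, because $H$ is the closure of the orbit of a single vector under $A$. $\blacksquare$
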